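\title{A counterexample to the strong algebraic Bredon--L\"offler conjecture}

\begin{abstract}
Let $P_{-k}$ be the stunted real projective spectrum with bottom cell in dimension $-k$, and let $r_k^*$ be the map that $S^0\to\Sigma P_{-k}$ induces on $\mathrm{Ext}$ over the mod $2$ Steenrod algebra. The strong algebraic Bredon--L\"offler conjecture asserts that $r_k^*$ is a monomorphism in filtration $s$ and stem $n$ whenever $s<(k-n)/2$. We show that it is false. We construct a class $g$ in filtration $4$ and stem $20$ such that the largest $k$ with $r_k^*(g^m)=0$ is at most $32m$ and asymptotic to $32m$, whereas the conjecture would bound it by $28m$. The proof takes place in a cobar complex with coefficients in Laurent series. The computation is easy modulo $\xi_1^2$, and a vanishing line shows that the terms divisible by $\xi_1^2$ are asymptotically negligible.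
\end{abstract}

\section{The conjecture and the results}\label{sec:intro}

Let $A$ be the mod $2$ Steenrod algebra. For $k\ge1$ let $P_{-k}$ be the stunted real projective spectrum, that is, the Thom spectrum of $-k$ times the canonical line bundle over $\mathbb{R}P^\infty$. It has one cell in each dimension $\ge-k$, and its cohomology $L_{-k}=H^*(P_{-k};\mathbb{F}_2)$ is the $A$-module
\[
L_{-k}=x^{-k}\,\mathbb{F}_2[x]\subset\mathbb{F}_2[x^{\pm1}],\qquad Sq^i x^j=\binom ji x^{i+j}.
\]
There is a map $S^0\to\Sigma P_{-k}$, and it induces the nonzero homomorphism of $A$-modules $r_k\colon\Sigma L_{-k}\to\mathbb{F}_2$. In degree $0$ the module $\Sigma L_{-k}$ is spanned by $\Sigma x^{-1}$, so $r_k$ reads off the coefficient of $x^{-1}$. (This is $A$-linear because $Sq^ix^{-1-i}=\binom{2i}{i}x^{-1}=0$ for $i>0$.) We study the induced map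
\[
r_k^*\colon \mathrm{Ext}_A^{s,t}(\mathbb{F}_2,\mathbb{F}_2)\longrightarrow \mathrm{Ext}_A^{s,t}(\Sigma L_{-k},\mathbb{F}_2),
\]
and we write $n=t-s$ for the stem.

For $k\le k'$ we have $L_{-k}\subset L_{-k'}$, and $r_k$ is the restriction of $r_{k'}$. Hence $r_{k'}^*(z)=0$ implies $r_k^*(z)=0$: the more negative cells are available, the more classes are detected. The behavior of a class $z\in\mathrm{Ext}_A^{s,t}(\mathbb{F}_2,\mathbb{F}_2)$ is therefore described by one number, its \emph{depth}
\[
\kappa(z)=\text{the largest } k\ge1 \text{ with } r_k^*(z)=0,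
\]
where $\kappa(z)=0$ if there is no such $k$ and $\kappa(z)=\infty$ if every $k$ qualifies. Thus $r_k^*(z)=0$ exactly when $k\le\kappa(z)$, and the question is how large the depth of a nonzero class can be in terms of $s$ and $n$.

The algebraic Bredon--L\"offler conjecture states that $r_k^*$ is a monomorphism whenever $k>2n>0$. It is known to hold for $n<30$, and it is known that $r_k^*$ is a monomorphism whenever $n>0$ and $\sqrt{3+k/2}>n+2$. The problem solved in this paper is the following variant, posed in \cite{Root}.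

\medskip
\noindent\textbf{Conjecture} (strong algebraic Bredon--L\"offler conjecture)\textbf{.} \emph{The map $r_k^*$ is a monomorphism if $s<(k-n)/2$.}
\medskip

The inequality says $k>n+2s$, so the conjecture asserts that $\kappa(z)\le n+2s=t+s$ for every nonzero $z$. This is at least as strong as the bound $\kappa(z)\le 2n$ exactly in the range $s\le n/2$. It also makes a prediction in stem $0$, and there it is correct and asymptotically sharp: the powers of the generator $h_0\in\mathrm{Ext}_A^{1,1}$ satisfy $\kappa(h_0^m)\le 2m$ and $\kappa(h_0^m)/m\to2$ (Proposition~\ref{prop:h0} and Remark~\ref{rem:h0}). Since depth is superadditive on products (Lemma~\ref{lem:depth}) while $t+s$ is additive, the bound $t+s$ is a natural guess. It fails nevertheless.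

\begin{theorem}\label{thm:A}
There is a class $g\in\mathrm{Ext}_A^{4,24}(\mathbb{F}_2,\mathbb{F}_2)$, all of whose powers are nonzero, such that for every integer $N\ge10^6$
\[
r_k^*(g^{13N})=0\qquad\text{for } k=364N+1.
\]
Here $s=52N$, $n=260N>0$ and $(k-n)/2=52N+\frac12>s$. So the strong algebraic Bredon--L\"offler conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:B}
The class $g$ satisfies $\kappa(g^m)\le32m$ for all $m\ge1$, and $\kappa(g^m)/m\to32$ as $m\to\infty$.
\end{theorem}

\begin{corollary}\label{cor:C}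
For every real $C$ with $0<C<3$, the statement ``$r_k^*$ is a monomorphism if $s<(k-n)/C$'' is false: it fails on $g^m$ for all large $m$.
\end{corollary}

The conjecture is the case $C=2$. For $g^m$ we have $s=4m$ and $n=20m$, so the strong conjecture would require depth at most $28m$, while the original conjecture requires depth at most $40m$. The bound $32m$ lies between the two, and these classes do not contradict the original conjecture.

Section~\ref{sec:cobar} translates depth into a $\zeta$-adic order of vanishing in a differential graded algebra over Laurent series. Section~\ref{sec:h0} works out the powers of $h_0$, where every ingredient of the proof already appears and where one sees which class to try. Section~\ref{sec:g} constructs $g$ and proves the upper bound. Section~\ref{sec:filtration} contains the vanishing line, and Section~\ref{sec:proofs} derives the lower bound and the theorems.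

\section{Cobar complexes and a Laurent series model}\label{sec:cobar}

All vector spaces and tensor products are over $\mathbb{F}_2$, and $(\Sigma^eM)_t=M_{t-e}$. The dual Steenrod algebra is $A_*=\mathbb{F}_2[\xi_1,\xi_2,\dots]$ with $|\xi_i|=2^i-1$, $\xi_0=1$,
\[
\Delta\xi_n=\sum_{i=0}^n\xi_{n-i}^{2^i}\otimes\xi_i ,
\]
counit $\varepsilon$ and antipode $\chi$.

\subsection{The cobar complex and its products}
Let $\Gamma$ be a sub or quotient Hopf algebra of $A_*$ and $\bar\Gamma=\ker\varepsilon$. For a graded right $\Gamma$-comodule $X$ with coaction $\psi$, the cobar complex is $C^s_\Gamma(X)=X\otimes\bar\Gamma^{\otimes s}$ with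
\[
d\bigl(x[\gamma_1|\dots|\gamma_s]\bigr)=\bar\psi(x)[\gamma_1|\dots|\gamma_s]+\sum_{i=1}^s x[\gamma_1|\dots|\bar\Delta\gamma_i|\dots|\gamma_s],
\]
where $\bar\psi(x)=\psi(x)-x\otimes1$ and $\bar\Delta\gamma=\Delta\gamma-\gamma\otimes1-1\otimes\gamma$. We call the $\gamma_i$ the \emph{letters} of the \emph{word} $[\gamma_1|\dots|\gamma_s]$, and we write $\mathrm{Ext}_\Gamma^{s,t}(X)=H^s(C_\Gamma(X))_t$, where $t$ is the internal degree. The complex is exact in $X$ and natural in $\Gamma$.

The cobar complex is the normalized cochain complex of the cosimplicial object $X\otimes\Gamma^{\otimes\bullet}$, whose cofaces are $\psi$, then $\Delta$ in each slot, and finally $-\otimes1$. For a second comodule $N$, slotwise multiplication $(X\otimes\Gamma^{\otimes s})\otimes(N\otimes\Gamma^{\otimes s})\to X\otimes N\otimes\Gamma^{\otimes s}$ is a cosimplicial map. The Alexander--Whitney map therefore gives associative products $C_\Gamma(X)\otimes C_\Gamma(N)\to C_\Gamma(X\otimes N)$, natural in $X$ and $N$, that satisfy the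 Leibniz rule $d(a\cup b)=da\cup b+a\cup db$. With $y\mapsto\sum y_{(0)}\otimes\dots\otimes y_{(s)}$ denoting the $s$-fold iterated coaction on $N$, the formula is
\begin{equation}\label{eq:cup}
x[\gamma_1|\dots|\gamma_s]\cup y[\delta_1|\dots|\delta_q]=\sum x\otimes y_{(0)}\,[\gamma_1y_{(1)}|\dots|\gamma_sy_{(s)}|\delta_1|\dots|\delta_q].
\end{equation}
For $N=\mathbb{F}_2$ this is juxtaposition of words, and we then omit the symbol $\cup$.

Three standard facts will be used.
\begin{itemize}
\item[(a)] $H(C_\Gamma(\Gamma))=\mathbb{F}_2$, in bidegree $(0,0)$. Indeed, $h(\gamma_0[\gamma_1|\dots|\gamma_s])=\varepsilon(\gamma_0)\,\gamma_1[\gamma_2|\dots|\gamma_s]$ satisfies $dh+hd=1$ for $s\ge1$, and $hd(\gamma_0)=\gamma_0-\varepsilon(\gamma_0)$.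
\item[(b)] If $\Gamma=\mathbb{F}_2[y]$ with $y$ primitive, then the dual of $\Gamma$ is the exterior algebra on the duals of $y,y^2,y^4,\dots$, and $\mathrm{Ext}_\Gamma(\mathbb{F}_2)$ is the polynomial algebra on the classes of $[y],[y^2],[y^4],\dots$.
\item[(c)] Let $M$ be a bounded below left $A$-module of finite type. Its graded dual $M^*$ is a left $A_*$-comodule, with coaction $\nu(e)=\sum a'\otimes e'$ determined by $\langle e,am\rangle=\sum\langle a',a\rangle\langle e',m\rangle$, and $\mathrm{Ext}_A(M,\mathbb{F}_2)$ is the cohomology of its cobar complex. Putting $\psi(e)=\sum e'\otimes\chi(a')$ makes $M^*$ a right comodule, and $[a_1|\dots|a_s]e\mapsto e[\chi a_s|\dots|\chi a_1]$ is a natural isomorphism of cobar complexes. Hence $\mathrm{Ext}_A^{s,t}(M,\mathbb{F}_2)\cong\mathrm{Ext}^{s,t}_{A_*}(M^*)$. For $M=\mathbb{F}_2$ the isomorphism reverses products, so it carries $m$-th powers to $m$-th powers. We use it as an identification.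
\end{itemize}

\subsection{Steenrod operations}
The complex $C_\Gamma(\mathbb{F}_2)$ comes from a cosimplicial \emph{commutative} algebra. It therefore carries a bilinear product $\cup_1$ of cohomological degree $-1$, natural in $\Gamma$, with
\begin{equation}\label{eq:cup1}
d(a\cup_1b)=da\cup_1b+a\cup_1db+ab+ba .
\end{equation}
In particular $\mathrm{Ext}_\Gamma(\mathbb{F}_2)$ is commutative. It has additive operations $Sq^j\colon\mathrm{Ext}^{s,t}\to\mathrm{Ext}^{s+j,2t}$, $j\ge0$, such that for $z=[a]$ of cohomological degree $s$ we have $Sq^{s-1}z=[a\cup_1a]$, $Sq^sz=z^2$ and $Sq^jz=0$ for $j>s$; the Cartan formula $Sq^j(zz')=\sum_{i=0}^jSq^iz\,Sq^{j-i}z'$ holds; and $Sq^0$ sends the class of a one-letter cocycle $[\gamma]$ to that of $[\gamma^2]$. See \cite{May}.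

Put $x_i=[\xi_1^{2^i}]$, a cocycle of internal degree $2^i$, and let $h_i$ be its class. Then $Sq^0h_i=h_{i+1}$ and $Sq^1h_i=h_i^2$.

\begin{lemma}\label{lem:hi4}
For $i\ge1$ we have $h_i^4=0$ in $\mathrm{Ext}_{A_*}(\mathbb{F}_2)$. So there are cochains $\eta_i\in C^3_{A_*}(\mathbb{F}_2)$ of internal degree $2^{i+2}$ with $d\eta_i=x_i^4$.
\end{lemma}

\begin{proof}
From $\bar\Delta\xi_2=\xi_1^2\otimes\xi_1$ we get $d[\xi_2^{2^i}]=x_{i+1}x_i$, so $h_ih_{i+1}=0$ for all $i\ge0$. For $i\ge1$ the Cartan formula gives $0=Sq^1(h_{i-1}h_i)=h_i^3+h_{i-1}^2h_{i+1}$. Multiplying by $h_i$ yields $h_i^4=h_{i-1}^2h_{i+1}h_i=0$.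
\end{proof}

\subsection{The dual of $\Sigma L_{-k}$}
The module $\Sigma L_{-k}$ is not a ring, and at first sight $r_k^*(z^m)$ has nothing to do with $r_k^*(z)$. The following description of the dual shows that all the $\Sigma L_{-k}$ come from one ring.

Let $\mathcal{L}=\mathbb{F}_2((\zeta))$ with $|\zeta^i|=-i$, and let
\begin{equation}\label{eq:psi}
\psi(\zeta^i)=\Bigl(\sum_{l\ge0}\zeta^{2^l}\otimes\xi_l\Bigr)^i=\zeta^i\bigl(1+\zeta\xi_1+\zeta^3\xi_2+\zeta^7\xi_3+\cdots\bigr)^i\qquad(i\in\mathbb{Z}),
\end{equation}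
a power series in $\zeta$ with coefficients in $A_*$. It is multiplicative, it preserves degrees, and $\bar\psi$ strictly raises powers of $\zeta$. It is coassociative, since $(\psi\otimes1)\psi(\zeta)=\sum_{l,m}\zeta^{2^{l+m}}\otimes\xi_m^{2^l}\otimes\xi_l=(1\otimes\Delta)\psi(\zeta)$. Let $X_k=\mathcal{L}/\zeta^k\mathbb{F}_2[[\zeta]]$. It has basis $\zeta^i$, $i\le k-1$, its bottom degree is $1-k$, and $\psi$ makes it a right $A_*$-comodule because the sums become finite.

\begin{lemma}\label{lem:dual}
The right comodule $(\Sigma L_{-k})^*$ is isomorphic to $X_k$, and $r_k$ is dual to the map $\mathbb{F}_2\to X_k$, $1\mapsto\zeta^0$. Hence $r_k^*$ is the map $\mathrm{Ext}_{A_*}(\mathbb{F}_2)\to\mathrm{Ext}_{A_*}(X_k)$ induced by $[\gamma_1|\dots|\gamma_s]\mapsto\zeta^0[\gamma_1|\dots|\gamma_s]$.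
\end{lemma}

\begin{proof}
For $i\le k-1$ let $e_i$ be dual to $\Sigma x^{-1-i}$, so that $|e_i|=-i$ and $\langle e_i,\Sigma f\rangle=\mathrm{Res}_x(x^if\,dx)$, the coefficient of $x^{-1}$ in $x^if$. The action of $a\in A$ on $x^j$ is obtained by evaluating $a$ on the coefficients of $\lambda(x)^j$, where $\lambda(x)=\sum_l\xi_lx^{2^l}$. By (c), the left coaction is
\[
\nu(e_i)=\sum_j\mathrm{Res}_x\bigl(x^i\lambda(x)^j\,dx\bigr)\otimes e_{-1-j}.
\]
Substitute $y=\lambda(x)$. The inverse series is $x(y)=\sum_m\chi(\xi_m)y^{2^m}$, because $\lambda(x(y))=\sum_{l,m}\xi_l\chi(\xi_m)^{2^l}y^{2^{l+m}}$ and $\sum_{l+m=n}\chi(\xi_m)^{2^l}\xi_l=0$ for $n>0$ by the defining property of $\chi$. Residues are invariant under a substitution $y=x+a_2x^2+\cdots$ over any commutative ring: $\mathrm{Res}_y(f(y)\,dy)=\mathrm{Res}_x(f(y(x))y'(x)\,dx)$. Here $\lambda'(x)=1$ in characteristic $2$. Taking $f(y)=x(y)^iy^j$, we find that the coefficient of $e_{-1-j}$ in $\nu(e_i)$ is the coefficient of $y^{-1-j}$ in $x(y)^i$. Writing $\zeta^i$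 for $e_i$, this says $\nu(\zeta^i)=(\sum_l\chi(\xi_l)\otimes\zeta^{2^l})^i$. Since $\chi$ is a ring homomorphism with $\chi^2=1$, the associated right coaction is \eqref{eq:psi}. Finally $r_k=\langle e_0,-\rangle$, which is dual to $1\mapsto\zeta^0$.
\end{proof}

\subsection{The algebra $\hat C_\Gamma$}
Let $\Gamma$ be a quotient of $A_*$ and let $\hat C_\Gamma=\lim_kC_\Gamma(X_k)$, the limit being taken in each bidegree. A word of length $s$ has degree at least $s$, so
\begin{equation}\label{eq:hatC}
(\hat C^s_\Gamma)_t=\prod_{i\ge s-t}\zeta^i\otimes(\bar\Gamma^{\otimes s})_{t+i}.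
\end{equation}
For $K\in\mathbb{Z}$ let $Z^K\hat C_\Gamma$ consist of the elements that involve only $\zeta^i$ with $i\ge K$. This is a subcomplex, and $\hat C_\Gamma/Z^K\hat C_\Gamma=C_\Gamma(X_K)$.

Formula \eqref{eq:cup}, followed by the multiplication of $\mathcal{L}$, defines a product on $\hat C_\Gamma$. To see that it is well behaved, let $M(a,c)=\zeta^a\mathbb{F}_2[[\zeta]]/\zeta^{a+c}\mathbb{F}_2[[\zeta]]$, a finite-dimensional comodule. Multiplication $M(a,c)\otimes M(a',c)\to M(a+a',c)$ is a comodule map because $\psi$ is multiplicative. By \eqref{eq:hatC}, two homogeneous elements of $\hat C_\Gamma$ lie in $Z^a$ and $Z^{a'}$ for some $a,a'$, and their product modulo $Z^{a+a'+c}$ is the cup product of their images in $C_\Gamma(M(a,c))$ and $C_\Gamma(M(a',c))$. As $c$ is arbitrary, the product is defined, associative and satisfies the Leibniz rule. So $\hat C_\Gamma$ is a differential graded algebra, it contains $C_\Gamma(\mathbb{F}_2)$ through $1=\zeta^0$, and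
\[
Z^K\hat C_\Gamma\cdot Z^{K'}\hat C_\Gamma\subset Z^{K+K'}\hat C_\Gamma .
\]
In particular, powers of cohomologous cocycles in $\hat C_\Gamma$ are cohomologous.

\begin{lemma}\label{lem:depth}
Let $\gamma\in C_{A_*}(\mathbb{F}_2)$ be a cocycle representing $z$, and let $K\ge0$. Then $\kappa(z)\ge K$ if and only if $\gamma+dc\in Z^K\hat C_{A_*}$ for some $c\in\hat C_{A_*}$. Consequently $\kappa(zz')\ge\kappa(z)+\kappa(z')$.
\end{lemma}

\begin{proof}
For $K=0$ both conditions hold (take $c=0$). For $K\ge1$ both say that the image of $\gamma$ in $\hat C_{A_*}/Z^K=C_{A_*}(X_K)$ is a coboundary. If $\gamma+dc\in Z^K$ and $\gamma'+dc'\in Z^{K'}$, then $\gamma\gamma'+d\bigl(c\gamma'+(\gamma+dc)c'\bigr)=(\gamma+dc)(\gamma'+dc')\in Z^{K+K'}$.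
\end{proof}

So the depth of $z$ is the highest power of $\zeta$ by which a representative of $z$ in $\hat C_{A_*}$ can be made divisible.

\section{The powers of $h_0$}\label{sec:h0}

In stem $0$ the only words are $[\xi_1|\dots|\xi_1]$, so $\mathrm{Ext}^{m,m}_{A_*}(\mathbb{F}_2)$ is spanned by $h_0^m$, and the conjecture predicts $\kappa(h_0^m)\le2m$.

\subsection{Pushing a class to higher powers of $\zeta$}
Expanding $(1+w)^{-1}=1+w+w^2+\cdots$ with $w=\zeta\xi_1+\zeta^3\xi_2+\cdots$ in \eqref{eq:psi} gives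
\begin{equation}\label{eq:dzeta}
d(\zeta^{-1})=[\xi_1]+\zeta[\xi_1^2]+\zeta^2[\xi_2+\xi_1^3]+\cdots\qquad\text{in }\hat C_{A_*}.
\end{equation}
Thus $x_0$ is cohomologous to $\varphi_0=\zeta x_1+\cdots\in Z^1$, and $\kappa(h_0)\ge1$. Equality holds: $C^0_{A_*}(X_2)$ is spanned in degree $1$ by $\zeta^{-1}$, and $d(\zeta^{-1})=[\xi_1]+\zeta[\xi_1^2]\ne[\xi_1]$ in $C_{A_*}(X_2)$. By Lemma~\ref{lem:depth}, $\kappa(h_0^m)\ge m$.

This bound is not sharp. Since $\bar\psi$ raises powers of $\zeta$, formula \eqref{eq:cup} gives $\varphi_0^4\equiv\zeta^4x_1^4$ modulo $Z^5$, and $d(\zeta^4\eta_1)\equiv\zeta^4x_1^4$ modulo $Z^5$. Hence $\varphi_0^4+d(\zeta^4\eta_1)\in Z^5$ and $\kappa(h_0^4)\ge5$. The leading term of $\varphi_0$ is the nilpotent class $h_1$, and in a high power of $\varphi_0$ it cannot remain responsible for the depth. This suggests discarding it. Let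
\[
J=\xi_1^2A_*,\qquad Q=A_*/J,\qquad P=\mathbb{F}_2[\xi_1^2]\subset A_*,\qquad \bar P=P\cap\ker\varepsilon .
\]
As $\xi_1^2$ is primitive, $J$ is a Hopf ideal, $Q$ is a quotient Hopf algebra and $P$ is a sub Hopf algebra. Over $Q$, relation \eqref{eq:dzeta} becomes
\begin{equation}\label{eq:dzetaQ}
d(\zeta^{-1})=[\xi_1]+\zeta^2[\xi_2]+\cdots\qquad\text{in }\hat C_Q,
\end{equation}
so over $Q$ each factor $h_0$ is worth $\zeta^2$. The main technical result of the paper, Proposition~\ref{prop:key}, says that the rate found over $Q$ is asymptotically attained over $A_*$.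

\subsection{Detecting a class}
To bound depth from above we need a linear map that kills coboundaries. Relation \eqref{eq:dzetaQ} forces such a map to identify $[\xi_1]$ with $\zeta^2[\xi_2]$, up to further terms. We pass to a quotient of $A_*$ in which these terms can be ignored and then ``set $[\xi_2]=1$.'' Note that $X_k$ is a module over $\mathbb{F}_2[\zeta]$.

\begin{lemma}\label{lem:detect}
Let $E$ be a finite-dimensional quotient Hopf algebra of $A_*$ that is generated as an algebra by primitive elements. Let $\pi\colon\bar E\to\mathbb{F}_2[\zeta]$ be a linear map, not necessarily graded, such that for every $i\in\mathbb{Z}$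
\begin{equation}\label{eq:detect}
\sum\zeta^{j}\,\pi(\gamma)=0\ \text{ in }\mathcal{L},\qquad\text{where }\ \bar\psi(\zeta^i)=\sum\zeta^{j}\otimes\gamma\ \text{ over }E .
\end{equation}
Then the linear map $\Theta\colon C_E(X_k)\to X_k$, $\Theta(x[\gamma_1|\dots|\gamma_s])=\pi(\gamma_1)\cdots\pi(\gamma_s)\,x$, vanishes on coboundaries.
\end{lemma}

\begin{proof}
The term $\bar\psi(\zeta^i)[\gamma_1|\dots|\gamma_s]$ of the differential is sent to $\pi(\gamma_1)\cdots\pi(\gamma_s)$ times the sum in \eqref{eq:detect}, which is $0$. For the other terms it suffices to show that $\sum\pi(\gamma')\pi(\gamma'')=0$ when $\bar\Delta\gamma=\sum\gamma'\otimes\gamma''$. The space $\bar E$ is spanned by monomials $y^a=y_1^{a_1}\cdots y_l^{a_l}$, $a\ne0$, in primitive elements, and $\bar\Delta y^a=\sum\binom{a}{b}\,y^b\otimes y^{a-b}$ over multi-indices $b\neq0,a$, with $\binom ab=\prod_\mu\binom{a_\mu}{b_\mu}$. Since $\mathbb{F}_2[\zeta]$ is commutative, the terms for $b$ and $a-b$ cancel when $b\ne a-b$. When $a=2b$, some factor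 $\binom{2b_\mu}{b_\mu}$ has $b_\mu>0$ and is even.
\end{proof}

\begin{proposition}\label{prop:h0}
$\kappa(h_0^m)\le2m$ for all $m\ge0$. So $h_0^m\ne0$, and the strong conjecture holds in stem $0$.
\end{proposition}

\begin{proof}
Let $E=A_*/(\xi_1^2,\xi_2^2,\xi_3,\xi_4,\dots)$. All squares $\xi_j^2$, $j\ge1$, lie in the ideal, so every term $\xi_{n-i}^{2^i}\otimes\xi_i$ with $0<i<n$ vanishes in $E\otimes E$. Hence each $\Delta\xi_n$ maps to $\xi_n\otimes1+1\otimes\xi_n$, the ideal is a Hopf ideal, and $\xi_1,\xi_2$ are primitive in $E$. Put $\pi(\xi_1)=\zeta^2$, $\pi(\xi_2)=1$, $\pi(\xi_1\xi_2)=0$. In $\psi(\zeta^i)=\zeta^i(1+\zeta\xi_1+\zeta^3\xi_2)^i$ the coefficients of $\xi_1$ and $\xi_2$ are $i\zeta^{i+1}$ and $i\zeta^{i+3}$, so the sum in \eqref{eq:detect} is $i(\zeta^{i+3}+\zeta^{i+3})=0$. Now $\Theta(\zeta^0[\xi_1]^m)=\zeta^{2m}$, which is nonzero in $X_k$ for $k>2m$. So $\zeta^0[\xi_1]^m$ is not a coboundary in $C_E(X_k)$, and therefore not in $C_{A_*}(X_k)$.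
\end{proof}

\subsection{Where to look for a counterexample}
The following heuristic is not used in the proofs. In $\psi(\zeta^{2^j})=\sum_l\zeta^{2^{l+j}}\otimes\xi_l^{2^j}$ the letters $\xi_i^{2^j}$ and $\xi_{i+1}^{2^j}$ occur with exponents of $\zeta$ that differ by $2^{i+j}$. As in \eqref{eq:dzetaQ}, one expects to trade $[\xi_i^{2^j}]$ for $\zeta^{2^{i+j}}[\xi_{i+1}^{2^j}]$. The conjecture allows $[\xi_i^{2^j}]$ the depth $t+s=2^{i+j}-2^j+1$. For $j=0$ the two numbers agree. For $j\ge1$ the expected gain exceeds the allowance by $2^j-1$. Since the gain is only realized asymptotically, we need a class with nonzero powers. The first candidate $[\xi_1^2]$ is ruled out by $h_1^4=0$. The next one is $[\xi_2^2]$, with gain $8$ and allowance $7$. It is a cocycle over $Q$ but not over $A_*$; its fourth power, with gain $32$ and allowance $28$, will lift to $A_*$.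

\section{The class $g$}\label{sec:g}

\begin{lemma}\label{lem:g}
There is a cocycle $\gamma\in C^4_{A_*}(\mathbb{F}_2)$ of internal degree $24$ whose image in $C_Q(\mathbb{F}_2)$ is $[\xi_2^2]^4$.
\end{lemma}

We fix such a cocycle and put $g=[\gamma]$. If the cobar complex were commutative, the square of any cochain would be a cocycle. It is commutative only up to the homotopy $\cup_1$, and the proof corrects the square accordingly. Each squaring leaves an error, which is a Steenrod operation on the previous error; after two squarings the error is made of fourth powers of $h_1$ and $h_2$, and Lemma~\ref{lem:hi4} removes it.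

\begin{proof}
For a cochain $a\in C_{A_*}(\mathbb{F}_2)$ with $b=da$ put $T(a)=a^2+a\cup_1b$. We have $d(a^2)=ba+ab$ and, by \eqref{eq:cup1}, $d(a\cup_1b)=b\cup_1b+ab+ba$, so $dT(a)=b\cup_1b$.

Let $\alpha=[\xi_2^2]$, $\alpha_1=T(\alpha)$ and $\alpha_2=T(\alpha_1)$, of bidegrees $(1,6)$, $(2,12)$ and $(4,24)$. Their coboundaries are
\[
\beta=x_2x_1,\qquad\beta_1=\beta\cup_1\beta,\qquad\beta_2=\beta_1\cup_1\beta_1 ,
\]
and by naturality of $\cup_1$ these are cocycles of the subcomplex $C_P(\mathbb{F}_2)$. We compute their classes in $\mathrm{Ext}_P(\mathbb{F}_2)=\mathbb{F}_2[h_1,h_2,\dots]$. First, $[\beta_1]=Sq^1(h_1h_2)=h_2^3+h_1^2h_3$. For the next step write $Sq=\sum_jSq^j$, which is multiplicative, with $Sq\,h_i=h_{i+1}+h_i^2$. The part of cohomological degree $5$ of $(h_3+h_2^2)^3$ is $3h_3h_2^4$, and that of $(h_2^2+h_1^4)(h_4+h_3^2)$ is $h_4h_1^4$. Hence $[\beta_2]=Sq^2[\beta_1]=h_3h_2^4+h_4h_1^4$, and there is $\theta\in C_P^4(\mathbb{F}_2)$ of internal degree $24$ with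
\[
\beta_2=x_3x_2^4+x_4x_1^4+d\theta=d\eta,\qquad\eta=x_3\eta_2+x_4\eta_1+\theta .
\]
So $\gamma=\alpha_2+\eta$ is a cocycle. Since $\bar P\subset J$, the cochains $x_3$, $x_4$, $\theta$, $\beta$, $\beta_1$ map to $0$ in $C_Q(\mathbb{F}_2)$. Therefore $\eta\mapsto0$, and, because $\cup_1$ is bilinear and natural, $\alpha_1\mapsto[\xi_2^2]^2$ and $\alpha_2\mapsto[\xi_2^2]^4$.
\end{proof}

The trade of $[\xi_2^2]$ for $\zeta^8[\xi_3^2]$ is valid over $Q$.

\begin{lemma}\label{lem:trade}
In $\hat C_Q$ the cocycle $[\xi_2^2]$ is cohomologous to a cocycle $\varphi\in Z^8\hat C_Q$. Hence the image of $\gamma$ in $\hat C_Q$ is cohomologous to the cocycle $\varphi^4\in Z^{32}\hat C_Q$.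
\end{lemma}

\begin{proof}
Over $Q$ we have $\bar\Delta\xi_2^2=\xi_1^4\otimes\xi_1^2=0$, so $[\xi_2^2]$ is a cocycle. Also $\psi(\zeta^2)=\zeta^2(1+v)$ with $v=\sum_{i\ge2}\zeta^{2^{i+1}-2}\xi_i^2=\zeta^6\xi_2^2+\zeta^{14}\xi_3^2+\cdots$. In characteristic $2$,
\[
\psi(\zeta^{-6})=\zeta^{-6}(1+v)^{-3}=\zeta^{-6}(1+v)(1+v^4)^{-1}.
\]
Now $\zeta^{-6}v=\xi_2^2+\zeta^8\xi_3^2+\cdots$, and $\zeta^{-6}v^4$ involves only $\zeta^j$ with $j\ge18$. So $d(\zeta^{-6})=[\xi_2^2]+\varphi$ with $\varphi=\zeta^8[\xi_3^2]+\cdots\in Z^8\hat C_Q$.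
\end{proof}

\begin{proposition}\label{prop:upper}
$r_k^*(g^m)\ne0$ for all $m\ge1$ and $k\ge32m+1$. In particular $g^m\ne0$ and $\kappa(g^m)\le32m$.
\end{proposition}

\begin{proof}
Let $I=(\xi_1,\xi_2^4,\xi_3^4,\xi_4,\xi_5,\dots)$ and $E=A_*/I=\mathbb{F}_2[\xi_2,\xi_3]/(\xi_2^4,\xi_3^4)$. A term $\xi_{n-i}^{2^i}\otimes\xi_i$ with $0<i<n$ vanishes in $E\otimes E$: the right factor vanishes if $i=1$, and if $i\ge2$ the left factor is a multiple of $\xi_{n-i}^4\in I$. Hence each $\Delta\xi_n$ maps to $\xi_n\otimes1+1\otimes\xi_n$, so $I$ is a Hopf ideal and $\xi_2,\xi_3$ are primitive in $E$. Since $J\subset I$, the map $A_*\to E$ factors through $Q$, and the cocycle $\zeta^0\gamma^m$ that represents $r_k^*(g^m)$ maps to $\zeta^0[\xi_2^2]^{4m}$ in $C_E(X_k)$.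

Define $\pi$ on the monomial basis of $\bar E$ by $\pi(\xi_2^2)=\zeta^8$, $\pi(\xi_3^2)=1$, and $\pi=0$ on all other monomials. Over $E$ we have $\psi(\zeta^i)=\zeta^i\sum_l\binom il w^l$ with $w=\zeta^3\xi_2+\zeta^7\xi_3$. The monomials $\xi_2^2$ and $\xi_3^2$ occur only in $w^2=\zeta^6\xi_2^2+\zeta^{14}\xi_3^2$. So the sum in \eqref{eq:detect} is $\binom i2(\zeta^{i+6}\zeta^8+\zeta^{i+14})=0$, and Lemma~\ref{lem:detect} applies. Since $\Theta(\zeta^0[\xi_2^2]^{4m})=\zeta^{32m}$ is nonzero in $X_k$ for $k>32m$, the cocycle is not a coboundary.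
\end{proof}

\section{A vanishing line for the $J$-filtration}\label{sec:filtration}

Over $A_*$, the cocycle $\gamma$ is cohomologous to a sum of a term in $Z^{32}$ and an error whose words contain a letter in $J$, and we have no control over the power of $\zeta$ in the error. In $\gamma^m$, a product with few error factors is highly divisible by $\zeta$. We must show that the products with many error factors contribute nothing. So we filter by the number of letters in $J$.

In this section $C=C_{A_*}$. Call a monomial in the $\xi_i$ a \emph{$J$-letter} if it is divisible by $\xi_1^2$. The $J$-letters form a basis of $J$, and the other nonconstant monomials map to a basis of $\bar Q$. For a comodule $X$ and $p\ge0$, let $F^pC(X)$ be spanned by the elements $x[\gamma_1|\dots|\gamma_s]$ in which the $\gamma_i$ are monomials and at least $p$ of them are $J$-letters. Let $F^p\hat C_{A_*}$ consist of the elements all of whose $\zeta^i$-coefficients have this form. Since $J$ is a Hopf ideal, $\bar\Delta J\subset J\otimes\bar A_*+\bar A_*\otimes J$,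 so these are subcomplexes. Since $J$ is an ideal, \eqref{eq:cup} gives $F^p\cup F^{p'}\subset F^{p+p'}$. Moreover $F^{s+1}C^s(X)=0$, the functor $F^pC(X)$ is exact in $X$, and $C(X)/F^1=C_Q(X)$, $\hat C_{A_*}/F^1=\hat C_Q$.

\begin{proposition}\label{prop:vanish}
Let $r\ge0$, $D=2^{r+1}$, and let $X$ be a right $A_*$-comodule with $X_j=0$ for $j<b$. If $t-b<D(p-4^r+1)$, then the map $H^s(F^pC(X))_t\to\mathrm{Ext}_{A_*}^{s,t}(X)$ is zero for all $s$.
\end{proposition}

For $r=0$ this is the remark that $J$-letters have degree at least $2$, so that $F^pC(X)_t=0$ for $t-b<2p$. The content is that the slope $2$ can be replaced by any $D$, at the cost of a constant. The reason is as follows. Up to higher filtration, a class in $F^p$ looks like a class over $Q$ times a polynomial of degree $p$ in $h_1,h_2,\dots$. A monomial in $h_{r+1},h_{r+2},\dots$ of degree $p$ has internal degree at least $Dp$. A monomial of smaller internal degree and large $p$ must contain many factors $h_1,\dots,h_r$, and these are nilpotent over $A_*$.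 To make this precise we tensor $X$ with a finite comodule that kills $h_1,\dots,h_r$, prove the vanishing there, and then remove the factors one at a time.

\subsection{The associated graded complex}
Let $\mathrm{gr}^p(X)=F^pC(X)/F^{p+1}C(X)$. It is spanned by words with exactly $p$ letters in $J$ and the other letters in $\bar Q$. Its differential uses the $Q$-coaction on $X$, the coproduct of $Q$ on the letters in $\bar Q$, and, on a letter $\gamma\in J$, the image of $\bar\Delta\gamma$ modulo $J\otimes J$, which has a component in $J\otimes\bar Q$ and a component in $\bar Q\otimes J$. The first component is the reduced coaction of $J$ as a right $Q$-subcomodule of $A_*$.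

\begin{lemma}\label{lem:J}
The cohomology of $C_Q(J)$ is $\bar P$, in cohomological degree $0$.
\end{lemma}

\begin{proof}
The element $\xi_1^2$ has trivial $Q$-coaction $\xi_1^2\otimes1$. Hence $\bar P\subset H^0(C_Q(J))$, and multiplication by $\xi_1^2$ is an injective map of $Q$-comodules $\Sigma^2A_*\to A_*$. So $J$ is filtered by the subcomodules $\xi_1^{2i}A_*$, $i\ge1$, the filtration is finite in each internal degree, and $\xi_1^{2i}A_*/\xi_1^{2i+2}A_*\cong\Sigma^{2i}Q$. By fact (a) and the long exact sequences, $H(C_Q(J))$ is concentrated in cohomological degree $0$ and has dimension $1$ in each internal degree $2i$, $i\ge1$, and dimension $0$ otherwise. The subspace $\bar P$ has the same dimensions.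
\end{proof}

\begin{lemma}\label{lem:gr}
For every comodule $M$ and $p\ge0$ the map
\[
C_Q(M)\otimes\bar P^{\otimes p}\to\mathrm{gr}^p(M),\qquad w\otimes\pi_1\otimes\dots\otimes\pi_p\mapsto w[\pi_1|\dots|\pi_p],
\]
is a quasi-isomorphism, where $\bar P^{\otimes p}$ has zero differential and cohomological degree $p$.
\end{lemma}

\begin{proof}
For $p=0$ the map is the identity. By induction it suffices to show for $p\ge1$ that $\mathrm{gr}^{p-1}(M)\otimes\bar P\to\mathrm{gr}^p(M)$, $w\otimes\pi\mapsto w[\pi]$, is a quasi-isomorphism. It is a chain map because $\bar\Delta\bar P\subset\bar P\otimes\bar P\subset J\otimes J$. Filter the target by the number $\ell$ of letters in front of the last $J$-letter, and the source by the length $\ell$ of $w$. The map preserves $\ell$. In the source the differential raises $\ell$ by $1$. In the target, the parts of the differential acting on $M$ and on the first $\ell$ letters raise $\ell$ by $1$, and so does the $\bar Q\otimes J$-component on the last $J$-letter. The $J\otimes\bar Q$-component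 on the last $J$-letter and the coproduct on the letters after it preserve $\ell$. So on the associated graded complexes the map is
\[
\mathrm{gr}^{p-1}(M)^\ell\otimes\bar P\longrightarrow\mathrm{gr}^{p-1}(M)^\ell\otimes C_Q(J),
\]
with differentials $0$ and $1\otimes d$, and it is a quasi-isomorphism by Lemma~\ref{lem:J}. The filtrations are finite in each cohomological degree, so the five lemma finishes the proof.
\end{proof}

\subsection{Killing $h_1,\dots,h_r$}
For $j\ge0$ let $Y_j\subset P$ be spanned by $\xi_1^{2a}$, $0\le a<2^j$. As $\Delta\xi_1^{2a}=\sum_i\binom ai\xi_1^{2i}\otimes\xi_1^{2(a-i)}$, this is a right subcomodule of $A_*$ with coaction in $Y_j\otimes P$, and $Y_0=\mathbb{F}_2$.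

\begin{lemma}\label{lem:Y}
Let $j\ge0$ and $e=2^{j+1}$.
\begin{itemize}
\item[(i)] For every comodule $X$ there is a short exact sequence $0\to X\otimes Y_j\to X\otimes Y_{j+1}\to\Sigma^eX\otimes Y_j\to0$, and for every $q\ge0$ the connecting homomorphism $H^{s-1}(F^qC(X\otimes Y_j))_{t-e}\to H^{s}(F^qC(X\otimes Y_j))_t$ is right multiplication by $x_{j+1}$.
\item[(ii)] $\mathrm{Ext}_P(Y_j)\cong\mathbb{F}_2[h_{j+1},h_{j+2},\dots]$. In particular $\mathrm{Ext}_P^{p,t}(Y_j)=0$ for $t<2^{j+1}p$.
\end{itemize}
\end{lemma}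

\begin{proof}
(i) Let $U\subset P$ be the subcomodule with basis $1$, $u=\xi_1^e$. Multiplication $Y_j\otimes U\to Y_{j+1}$ is a comodule map and a bijection on bases. Tensoring $0\to\mathbb{F}_2\to U\to\Sigma^e\mathbb{F}_2\to0$ with $X\otimes Y_j$ gives the sequence. Let $w\in F^qC(X\otimes Y_j)$ be a cocycle. Then $w\cup u\in F^qC(X\otimes Y_j\otimes U)$ maps to $\Sigma^ew$ by naturality of $\cup$. In $C(U)$ we have $du=1[\xi_1^e]$, so $d(w\cup u)=w\cup du$ is the image of $w\,x_{j+1}$.

(ii) Let $R=\mathrm{Ext}_P(\mathbb{F}_2)=\mathbb{F}_2[h_1,h_2,\dots]$. We show by induction that $\mathrm{Ext}_P(Y_j)\cong R/(h_1,\dots,h_j)$ as a bigraded $R$-module. The argument of (i), run in $C_P$ with $X=\mathbb{F}_2$, gives a long exact sequence of $R$-modules whose connecting map is multiplication by $h_{j+1}$. This map is injective on $R/(h_1,\dots,h_j)$, so $\mathrm{Ext}_P(Y_{j+1})$ is its cokernel. The last claim holds because $h_i$ has bidegree $(1,2^i)$.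
\end{proof}

Fix $r$, $D=2^{r+1}$, $b$ and $X$ as in Proposition~\ref{prop:vanish}. An induction that removes $Y_r$ must record how much filtration is spent in killing a class. Say that a comodule $M$ \emph{has property $V(\rho,c)$} if the map
\[
H^s(F^pC(M))_t\to H^s(F^{p-\rho}C(M))_t
\]
is zero for all $s,t,p$ with $p\ge\rho$ and $t-b<Dp-c$.

\begin{lemma}\label{lem:top}
The comodule $X\otimes Y_r$ has property $V(1,0)$.
\end{lemma}

\begin{proof}
Write $Y=Y_r$, $F^p=F^pC(X\otimes Y)$ and $E_1^{p,q}=H^{p+q}(\mathrm{gr}^p(X\otimes Y))$. A class in $E_1^{p,q}$ is represented by $w\in F^p$ with $dw\in F^{p+1}$, and $d_1[w]=[dw]$ defines $d_1\colon E_1^{p,q}\to E_1^{p+1,q}$ with $d_1d_1=0$.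

\emph{The groups $E_1^{p,q}$.} Let $N^q=\mathrm{Ext}_Q^q(X)$, which vanishes in internal degrees below $b$; this is the only use of the hypothesis on $X$. As $Q$ coacts trivially on $Y$, we have $C_Q(X\otimes Y)=C_Q(X)\otimes Y$, and Lemma~\ref{lem:gr} gives
\[
E_1^{p,q}\cong N^q\otimes Y\otimes\bar P^{\otimes p}=N^q\otimes C_P^p(Y).
\]
If $w\in C^q(X)$ lifts a cocycle of $C_Q(X)$ representing $\nu\in N^q$, and $c\in C^p_P(Y)$, then $\nu\otimes c$ is represented by $w\cup c\in F^p$. Indeed, for $w=x[\gamma_1|\dots|\gamma_q]$ and $c=y[\pi_1|\dots|\pi_p]$, a term of \eqref{eq:cup} with some $y_{(i)}\in\bar P$, $i\ge1$, has an additional letter in $J$, so $w\cup c\equiv x\otimes y\,[\gamma_1|\dots|\gamma_q|\pi_1|\dots|\pi_p]$ modulo $F^{p+1}$.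

\emph{The map $d_1$.} Let $\nu\in N^q$ be homogeneous with a lift $w$ as above. Then $dw\in F^1C(X)$ is a cocycle of $\mathrm{gr}^1(X)$. By Lemma~\ref{lem:gr} with $p=1$, we have $dw\equiv\sum_\mu w_\mu[\pi_\mu]+dv$ modulo $F^2C(X)$, where $v\in F^1C^q(X)$, the $\pi_\mu\in\bar P$ are homogeneous, and the $w_\mu$ are lifts of cocycles representing classes $\nu_\mu\in N^q$. Replacing $w$ by the lift $w+v$, we may assume $v=0$. Since $|\pi_\mu|>0$, we have $|\nu_\mu|<|\nu|$. For $c\in C_P^p(Y)$ the Leibniz rule and associativity give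
\[
d(w\cup c)\equiv w\cup dc+\sum_\mu w_\mu\cup\bigl([\pi_\mu]\cup c\bigr)\pmod{F^{p+2}},
\]
and both $dc$ and $[\pi_\mu]\cup c$ lie in $C_P^{p+1}(Y)$. Hence $d_1(\nu\otimes c)=\nu\otimes dc+\sum_\mu\nu_\mu\otimes([\pi_\mu]\cup c)$.

\emph{Exactness.} Fix $q$ and $t$, and filter the complex $(E_1^{\bullet,q})_t$ by the internal degree $i$ of the factor in $N^q$. The filtration is finite, since $b\le i\le t$. By the formula for $d_1$ it is a filtration by subcomplexes with quotients $N_i^q\otimes C_P(Y)_{t-i}$ and differential $1\otimes d$. If $t-b<Dp$, then $t-i<Dp$ for all $i\ge b$, and $H^p$ of each quotient vanishes by Lemma~\ref{lem:Y}(ii). So $(E_1^{\bullet,q})_t$ is exact at $p$ whenever $t-b<Dp$.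

\emph{Conclusion.} Let $z\in F^p$ be a cocycle of bidegree $(s,t)$ with $p\ge1$ and $t-b<Dp$. Its class in $E_1^{p,s-p}$ is killed by $d_1$, so it equals $d_1[w]$ for some $w\in F^{p-1}$ with $dw\in F^p$. This means $z+dw\equiv dv$ modulo $F^{p+1}$ for some $v\in F^p$. Thus $z=d(w+v)+z'$ with $w+v\in F^{p-1}$ and $z'\in F^{p+1}$ a cocycle. Since $t-b<D(p+1)$, the same applies to $z'$, and so on. The process ends because $F^{s+1}C^s=0$, and it shows $z\in d(F^{p-1})$.
\end{proof}

\subsection{Descent}

\begin{lemma}\label{lem:descent}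
Let $j\ge0$. If $X\otimes Y_{j+1}$ has property $V(\rho,c)$, then $X\otimes Y_j$ has property $V(4\rho,\,c+3D\rho)$.
\end{lemma}

\begin{proof}
Put $M=X\otimes Y_j$, $M'=X\otimes Y_{j+1}$, $e=2^{j+1}$. First let $z\in H^{s}(F^{p}C(M))_{t}$ with
\begin{equation}\label{eq:onestep}
p\ge\rho\qquad\text{and}\qquad t-b<Dp-c .
\end{equation}
The image of $z$ in $H(F^{p-\rho}C(M'))$ is zero by $V(\rho,c)$. By Lemma~\ref{lem:Y}(i) with $q=p-\rho$, the image of $z$ in $H(F^{p-\rho}C(M))$ is therefore $z'x_{j+1}$ for some $z'\in H^{s-1}(F^{p-\rho}C(M))_{t-e}$. So we can divide by $x_{j+1}$ at the price of $\rho$ steps of filtration.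

Now let $z_0\in H^s(F^pC(M))_t$ with $p\ge4\rho$ and $t-b<Dp-c-3D\rho$. We divide four times and obtain classes $z_i\in H^{s-i}(F^{p-i\rho}C(M))_{t-ie}$ for $1\le i\le4$. Condition \eqref{eq:onestep} holds for $z_i$, $0\le i\le3$, because $p-i\rho\ge\rho$ and $t-ie-b\le t-b<D(p-3\rho)-c\le D(p-i\rho)-c$. The image of $z_0$ in $H(F^{p-4\rho}C(M))$ is $z_4x_{j+1}^4$. If the cocycle $w\in F^{p-4\rho}C(M)$ represents $z_4$, then $wx_{j+1}^4=d(w\,\eta_{j+1})$ by Lemma~\ref{lem:hi4}, which applies since $j+1\ge1$, and $w\,\eta_{j+1}\in F^{p-4\rho}C(M)$. So $z_0$ maps to zero.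
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vanish}]
If $p<4^r$, the hypothesis gives $t<b$ and $C(X)_t=0$. Let $p\ge4^r$. Starting from Lemma~\ref{lem:top} and applying Lemma~\ref{lem:descent} for $j=r-1,\dots,0$, we find that $X=X\otimes Y_0$ has property $V(4^r,c)$ with $c=3D(1+4+\dots+4^{r-1})=D(4^r-1)$. The map in the proposition factors through $H^s(F^pC(X))_t\to H^s(F^{p-4^r}C(X))_t$, which is zero since $t-b<Dp-c$.
\end{proof}

\begin{remark}
The nilpotence of the classes killed is essential. With the ideal $(\xi_1)$ in place of $J$, the cocycle $[\xi_1]^p$ would have filtration $p$ and internal degree $p<D(p-4^r+1)$ for large $p$, but $h_0^p\ne0$. The constant $4^r$ comes from the exponent in $h_i^4=0$, paid once for each of $h_1,\dots,h_r$; it is the reason for the size of $N$ in Theorem~\ref{thm:A}.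
\end{remark}

\section{From $Q$ to $A_*$: proofs of the theorems}\label{sec:proofs}

\begin{proposition}\label{prop:key}
Let $\gamma\in C^s_{A_*}(\mathbb{F}_2)$ be a cocycle of internal degree $t=s+n$, $n\ge0$, representing a class $z$. Let $a\ge1$, and suppose that the image of $\gamma$ in $\hat C_Q$ is cohomologous to a cocycle in $Z^a\hat C_Q$.
\begin{itemize}
\item[(i)] Let $m,p\ge1$, $r\ge0$, $D=2^{r+1}$ and $K=am-(a+n)(p-1)$. If $K\ge1$ and
\begin{equation}\label{eq:key}
tm+K-1<D(p-4^r+1),
\end{equation}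
then $\kappa(z^m)\ge K$.
\item[(ii)] $\liminf_{m\to\infty}\kappa(z^m)/m\ge a$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Write the image of $\gamma$ as $\phi+d\bar c$ with $\phi\in Z^a\hat C^s_Q$ and $\bar c\in\hat C_Q^{s-1}$ of internal degree $t$. Lift the coefficients of each $\zeta^i$ from $Q$ to $A_*$ to obtain $\tilde\phi\in Z^a\hat C^s_{A_*}$ and $c\in\hat C^{s-1}_{A_*}$ of internal degree $t$. The cocycle $\gamma'=\gamma+dc$ and the cochain $\tilde\phi$ both map to $\phi$, so
\[
\gamma'=\tilde\phi+f,\qquad f\in F^1\hat C^s_{A_*}.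
\]
By \eqref{eq:hatC}, every element of bidegree $(s,t)$ lies in $Z^{-n}$; so $f\in Z^{-n}\cap F^1$.

The cocycle $\gamma^m$ is cohomologous in $\hat C_{A_*}$ to $\gamma'^m$, a sum of products of $m$ factors $\tilde\phi$ or $f$. Both filtrations are multiplicative, so a product with exactly $l$ factors $f$ lies in $Z^{a(m-l)-nl}\cap F^l$. If $l\le p-1$, then $am-(a+n)l\ge K$ and the product maps to $0$ in $C_{A_*}(X_K)$. If $l\ge p$, it maps into $F^pC_{A_*}(X_K)$. So $r_K^*(z^m)$ is represented by a cocycle in $F^pC_{A_*}(X_K)$ of internal degree $tm$. The bottom degree of $X_K$ is $b=1-K$, so \eqref{eq:key} is the hypothesis of Proposition~\ref{prop:vanish}, and $r_K^*(z^m)=0$.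

(ii) Let $0<\delta<a/(a+n)$. Choose $r$ with $D\delta>t+a$, where $D=2^{r+1}$, and put $p=\lceil\delta m\rceil$. From $0\le p-1<\delta m$ we get $0<(a-(a+n)\delta)m<K\le am$. For $m$ large, $(D\delta-t-a)m\ge D(4^r-1)$, and then
\[
tm+K-1<(t+a)m\le D\delta m-D(4^r-1)\le D(p-4^r+1).
\]
By (i), $\kappa(z^m)>(a-(a+n)\delta)m$ for all large $m$. Let $\delta\to0$.
\end{proof}

By Lemma~\ref{lem:trade}, the proposition applies to $g$ with $s=4$, $t=24$, $n=20$, $a=32$, so that $K=32m-52(p-1)$. To exceed $28m$ we need $52(p-1)<4m$, which allows $p=m/13$. The left side of \eqref{eq:key} is then about $52m=676p$, so $D$ must exceed $676$, and the first admissible value is $D=1024$. This explains the numbers in Theorem~\ref{thm:A}.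

\begin{proof}[Proof of Theorem~\ref{thm:A}]
All powers of $g$ are nonzero by Proposition~\ref{prop:upper}. Take $m=13N$, $p=N$, $r=9$. Then $K=416N-52(N-1)=364N+52$, and the left side of \eqref{eq:key} is $312N+364N+51=676N+51$. Further $D=1024$ and $D(4^9-1)=2^{28}-2^{10}=268\,434\,432$. So \eqref{eq:key} reads $348N>268\,434\,483$, which holds for $N\ge10^6$. Hence $\kappa(g^{13N})\ge364N+52$, and in particular $r_k^*(g^{13N})=0$ for $k=364N+1$. The class $g^{13N}$ has $s=52N$, $t=312N$, $n=260N$, and $(k-n)/2=(104N+1)/2>s$. So $r_k^*$ is not a monomorphism in this bidegree although $s<(k-n)/2$.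
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The bound $\kappa(g^m)\le32m$ is Proposition~\ref{prop:upper}, and $\liminf\kappa(g^m)/m\ge32$ is Proposition~\ref{prop:key}(ii).
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Let $0<C<3$ and $k=\kappa(g^m)$, which is at least $1$ for large $m$. For $g^m$ we have $s=4m$ and $n=20m$, so $(k-n)/(Cm)\to12/C>4$ by Theorem~\ref{thm:B}. Thus $s<(k-n)/C$ for all large $m$, while $r_k^*(g^m)=0$ and $g^m\ne0$.
\end{proof}

\begin{remark}\label{rem:h0}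
By \eqref{eq:dzetaQ}, Proposition~\ref{prop:key} applies to $\gamma=[\xi_1]$ with $a=2$. Together with Proposition~\ref{prop:h0} this gives $\kappa(h_0^m)/m\to2$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{May}
May, \emph{A general algebraic approach to Steenrod operations}.

\bibitem{Root}
\emph{The Root Invariant}, \texttt{https://rrb.wayne.edu/papers/JPCG60.pdf}.

\end{thebibliography}
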